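\title{Betti numbers of intersections of shifted monomial curve ideals}

\begin{abstract}
For integers $0\le a_1<\dots<a_r$ let $I(\mathbf a+k)$ be the ideal of the monomial curve $t\mapsto(t^{a_1+k},\dots,t^{a_r+k})$. We prove a conjecture on intersections of these ideals: for every nonempty set $\mathcal A$ of sufficiently large shifts, the Betti numbers of $\bigcap_{k\in\mathcal A}I(\mathbf a+k)$ do not change when all shifts are increased by $a_r-a_1$. The bound on $\min\mathcal A$ is explicit. All the curves lie on one toric surface, with ideal $J$. If $\mathcal A$ is infinite, the intersection is $J$. If $\mathcal A$ is finite, its Betti numbers are those of $J$ plus those of an explicit module spanned by monomials in two variables, and this module depends only on one residue class attached to $\mathcal A$.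
\end{abstract}

\section{The question and the answer}

Let $K$ be any field, $S=K[x_1,\dots,x_r]$ with $r\ge2$, $\mathfrak m=(x_1,\dots,x_r)$, and $\mathbb N=\{0,1,2,\dots\}$. We identify $K$ with $S/\mathfrak m$. Fix integers $0\le a_1<a_2<\dots<a_r$. For $k\in\mathbb N$ let $I(\mathbf a+k)$ be the kernel of the $K$-algebra map
\[
\varphi_k:S\to K[t],\qquad x_i\mapsto t^{a_i+k},
\]
and for nonempty $\mathcal A\subset\mathbb N$ put $I_{\mathcal A}=\bigcap_{k\in\mathcal A}I(\mathbf a+k)$. For an $S$-module $M$ write $\beta_i(M)=\dim_K\operatorname{Tor}^S_i(M,K)$. The ideal $I(\mathbf a+k)$ is homogeneous if $x_i$ gets weight $a_i+k$, but these weights change with $k$, so an intersection has no evident grading. This is why the Betti numbers are defined through $\operatorname{Tor}$; for instance $\beta_0(I)=\dim_K I/\mathfrak mI$.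

The following is conjectured in \cite{source}: \emph{there is an $N$, depending on $\mathbf a$, such that for every nonempty $\mathcal A\subset\mathbb N$ with $\min\mathcal A\ge N$}
\begin{equation}\label{eq:conj}
\beta_i(I_{\mathcal A})=\beta_i(I_{\mathcal A+(a_r-a_1)})\qquad\text{for all }i.
\end{equation}
Here $\mathcal A+(a_r-a_1)$ denotes $\{k+(a_r-a_1):k\in\mathcal A\}$. We prove that the conjecture is true.

\medskip
\noindent\textbf{Why one expects periodicity.}
If $a_{i_1}+\dots+a_{i_n}=a_{j_1}+\dots+a_{j_n}$, with the same number of terms on both sides, then $x_{i_1}\cdots x_{i_n}-x_{j_1}\cdots x_{j_n}$ lies in $I(\mathbf a+k)$ for \emph{every} $k$. So all the curves lie on one surface, the cone over a projective monomial curve, and only their position on this surface varies with $k$. A finite intersection $I_{\mathcal A}$ is the ideal of a union of such curves. One may hope that a curve on the surface is given by one equation in suitable coordinates, that only a degree class of this equation matters for Betti numbers, and that this class is periodic in $k$. This is what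 happens.

For $r=2$ there is little to see: each $I(\mathbf a+k)$ with $a_1+k>0$ is a height-one prime of the factorial ring $K[x_1,x_2]$, so every finite intersection of these ideals is a nonzero principal ideal. The first interesting case is $r=3$ with $\mathbf a=(0,1,2)$; it is worked out in Section~\ref{sec:example} and already shows the method.

\medskip
\noindent\textbf{Notation for the result.} Put
\[
d=a_r-a_1,\quad e=\gcd(a_2-a_1,\dots,a_r-a_1),\quad D=d/e,\quad b_i=(a_i-a_1)/e,
\]
so that $0=b_1<b_2<\dots<b_r=D$ and $\gcd(b_2,\dots,b_r)=1$. Put also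
\[
C=2D(D-1),\qquad N=\max\{0,(2D-1)d-a_1\}.
\]
For $k\ge N$ we have $k+a_1\ge(2D-1)d>0$, and we set
\[
g_k=\gcd(k+a_1,e),\qquad e_k=e/g_k,\qquad h_k=(k+a_1)/g_k .
\]
Let $J$ be the kernel of $S\to K[s,\tau]$, $x_i\mapsto s\tau^{b_i}$; it is the ideal of the surface. Consider the additive semigroups with zero
\[
\Gamma_u=\langle D-b_1,\dots,D-b_{r-1}\rangle,\qquad \Gamma_v=\langle b_2,\dots,b_r\rangle ,
\]
both of which contain $D$. For $j\in\mathbb Z/D$ let $M_j\subset K[u,v]$ be the $K$-span of the monomials
\[
u^pv^q\quad\text{with}\quad p\in\Gamma_u,\ q\in\Gamma_v,\ p+q\equiv j\pmod D .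
\]
It is an $S$-module when $x_i$ acts as multiplication by $u^{D-b_i}v^{b_i}$, because $D-b_i\in\Gamma_u$ and $b_i\in\Gamma_v$ for all $i$.

\begin{theorem}\label{thm:main}
Let $\emptyset\ne\mathcal A\subset\mathbb N$ with $\min\mathcal A\ge N$.
\begin{enumerate}
\item[(1)] If $\mathcal A$ is infinite, then $I_{\mathcal A}=J$.
\item[(2)] If $\mathcal A$ is finite, let $c(\mathcal A)$ be the class of $\sum_{k\in\mathcal A}h_k$ in $\mathbb Z/D$. Then $I_{\mathcal A}/J\cong M_{-c(\mathcal A)}$ as $S$-modules, and for all $i$
\[
\beta_i(I_{\mathcal A})=\beta_i(J)+\beta_i(M_{-c(\mathcal A)}).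
\]
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds with the explicit bound $N=\max\{0,(2D-1)d-a_1\}$, which does not depend on $K$: for every nonempty $\mathcal A$ with $\min\mathcal A\ge N$ we have $\beta_i(I_{\mathcal A})=\beta_i(I_{\mathcal A+d})$ for all $i$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:main} applies to both $\mathcal A$ and $\mathcal A+d$. If $\mathcal A$ is infinite, both ideals equal $J$. Let $\mathcal A$ be finite. Since $e$ divides $d$, we have $g_{k+d}=g_k$, and $h_{k+d}=h_k+d/g_k=h_k+De_k\equiv h_k\pmod D$. Hence $c(\mathcal A+d)=c(\mathcal A)$.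
\end{proof}

The number $e$ does play a role. For $\mathbf a=(0,2,4)$ we have $e=D=2$, and $h_k$ is $k$ for odd $k$ and $k/2$ for even $k$. So $c(\{k\})$ is zero exactly when $4\mid k$, and $c(\{k\})$ has period $4=d$ in $k$, not $D$.

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:example} treats the smallest case. Section~\ref{sec:surface} studies the coordinate ring $R=S/J$ inside $K[u,v]$, Section~\ref{sec:curves} finds the equation of each curve, and Section~\ref{sec:mult} shows that multiplication by the product of these equations identifies $M_{-c}$ with $I_{\mathcal A}/J$ in such a way that Betti numbers add. Section~\ref{sec:conseq} draws consequences and shows that the period and the invariant $c(\mathcal A)$ are optimal in general.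

\section{The smallest case: $\mathbf a=(0,1,2)$}\label{sec:example}

Here $e=1$, $d=D=2$. The ideal $J=(x_2^2-x_1x_3)$ is the kernel of $x_1\mapsto u^2$, $x_2\mapsto uv$, $x_3\mapsto v^2$, and $R=S/J$ is the ring of polynomials in $u,v$ all of whose monomials have even degree. Until the paragraph on small $k$, all shifts $k$ are at least $2$.

\medskip
\noindent\textbf{The equation of one curve.} Put $s=u^2$ and $\tau=v/u$, so that $x_1,x_2,x_3$ go to $s,s\tau,s\tau^2$. Then $\varphi_k$ is the map $S\to R$ followed by the restriction to $R$ of the map $K[s^{\pm1},\tau^{\pm1}]\to K[t^{\pm1}]$, $s\mapsto t^k$, $\tau\mapsto t$. The kernel of this map on $T=K[s^{\pm1},\tau^{\pm1}]$ is generated by the prime element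
\[
s-\tau^k=u^{-k}G_k,\qquad G_k=u^{k+2}-v^k .
\]
So the elements of $P_k=I(\mathbf a+k)/J\subset R$ are the products $G_kg\in K[u,v]$ in which $g$ is a Laurent polynomial whose monomials have degree $\equiv k$ modulo $2$. Since $G_k$ is divisible neither by $u$ nor by $v$, such a $g$ is a polynomial. Hence $P_k=G_k\cdot M_k$, where $M_0=R$ is the even and $M_1=uR+vR$ the odd part of $K[u,v]$, and the index is read modulo $2$.

For even $k=2m$ this gives $I(\mathbf a+k)=(x_2^2-x_1x_3,\;x_1^{m+1}-x_3^m)$. For odd $k=2m-1$ the elements $uG_k$ and $vG_k$ give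
\[
I(\mathbf a+k)=(x_2^2-x_1x_3,\;x_1^{m+1}-x_2x_3^{m-1},\;x_1^mx_2-x_3^m),
\]
the ideal of $2\times2$ minors of
$\begin{pmatrix}x_1&x_2&x_3^{m-1}\\x_2&x_3&x_1^m\end{pmatrix}$.
The Betti numbers $(\beta_0,\beta_1)$ are $(2,1)$ for even $k$ (a complete intersection) and $(3,2)$ for odd $k$ (by the Hilbert--Burch theorem: the ideal has height two, and all entries of the matrix lie in $\mathfrak m$ because $m\ge2$).

\medskip
\noindent\textbf{Several curves.} The primes $s-\tau^k$ of the factorial ring $T$ are pairwise non-associate, so for finite $\mathcal A$ the same argument applies to $F=\prod_{k\in\mathcal A}G_k$ and gives $I_{\mathcal A}/J=F\cdot M_c$ with $c\equiv\sum_{k\in\mathcal A}k$. For instance, the intersection of two ideals with odd $k$, each needing three generators, is generated by two elements. Up to isomorphism, $I_{\mathcal A}/J$ depends only on the parity of $\sum k$.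

\medskip
\noindent\textbf{Why Betti numbers add.} We have $\beta(J)=(1,0)$ and $\beta(M_0)=\beta(S/J)=(1,1)$. Moreover $\beta(M_1)=(2,2)$, since $M_1$ has generators $u,v$ and relations $x_2u=x_1v$, $x_3u=x_2v$. So the pairs found above are $(2,1)=(1,0)+(1,1)$ and $(3,2)=(1,0)+(2,2)$. The reason, which we shall use in general, is that multiplication by $G_k$ from $M_k$ to $R$ is, term by term, divisible by a variable. Indeed
\[
G_k=u^2\cdot u^k-v^2\cdot v^{k-2},
\]
where $u^2$ and $v^2$ act as $x_1$ and $x_3$, and for $k\ge2$ both $u^kM_k$ and $v^{k-2}M_k$ lie in $R$. A map that factors through multiplication by a variable is zero on $\operatorname{Tor}(-,K)$. So the inclusion of $P_k=G_kM_k$ in $R$ induces zero on $\operatorname{Tor}(-,K)$, and from this additivity will follow.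

\medskip
\noindent\textbf{Small $k$.} For $k=1$, that is $m=1$, the matrix has the entry $x_3^{0}=1$. Correspondingly, the factorization above breaks down: $v^{k-2}M_k=v^{-1}M_1$ contains $u/v$ and is not contained in $R$. The ideal $I(\mathbf a+1)=(x_2-x_1^2,x_3-x_1^3)$ has $\beta_0=2$, whereas $I(\mathbf a+3)$ has $\beta_0=3$. So \eqref{eq:conj} fails for $\mathcal A=\{1\}$, and some lower bound on $\min\mathcal A$ is needed.

\medskip
\noindent\textbf{What changes in general.} The ring $R$ can be smaller than the part of $K[u,v]$ of degree divisible by $D$. The exponents of $u$ must lie in $\Gamma_u$ and those of $v$ in $\Gamma_v$, and even these conditions need not suffice. Take $\mathbf a=(0,1,3,4)$. Then $D=4$ and $\Gamma_u=\Gamma_v=\mathbb N$, but $R=K[u^4,u^3v,uv^3,v^4]$ does not contain $u^2v^2$. If $4\mid k$ and $k\ge4$, then $G_k=u^{k+4}-v^k$ (the equation of the curve in this case) lies in $R$, and still $I(\mathbf a+k)/J$ is larger than $G_kR$: it contains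
\[
u^2v^2G_k=u^{k}\cdot(u^3v)^2-v^{k-4}\cdot(uv^3)^2 .
\]
The point of the next section is that such holes disappear in large degree. They are therefore invisible after multiplication by an equation of large degree, and this is why $M_{-c}$ is defined by separate conditions on the two exponents and has no holes of this kind.

\section{The surface: monomials of large degree}\label{sec:surface}

Let $L=K[u^{\pm1},v^{\pm1}]$, graded by $\mathbb Z/D$ with $u^pv^q$ in degree $p+q$, and let $L_j$ be its part of degree $j$. Define
\[
\pi:S\to L_0,\qquad x_i\mapsto u^{D-b_i}v^{b_i},\qquad R=\pi(S).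
\]
With $s=u^D$ and $\tau=v/u$ we have $\pi(x_i)=s\tau^{b_i}$, and $s,\tau$ are algebraically independent; hence $\ker\pi=J$ and $R\cong S/J$. The ring $R$ is spanned by the monomials whose exponents lie in the semigroup with zero $B\subset\mathbb N^2$ generated by the vectors $(D-b_i,b_i)$, $1\le i\le r$. Note that $\pi(x_1)=u^D$ and $\pi(x_r)=v^D$, so $(D,0),(0,D)\in B$. Clearly $B$ is contained in
\[
B'=\{(p,q):p\in\Gamma_u,\ q\in\Gamma_v,\ p+q\equiv0\ (\mathrm{mod}\ D)\},
\]
the set of exponents of $M_0$. The next lemma says that in large degree the two coincide.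

\begin{lemma}\label{lem:semigroup}
\begin{enumerate}
\item[(a)] Every class modulo $D$ meets $\Gamma_u$ and $\Gamma_v$, and every integer $\ge C$ lies in both.
\item[(b)] If $(p,q)\in B'$ and $p+q\ge C$, then $(p,q)\in B$.
\end{enumerate}
\end{lemma}

\begin{proof}
The image of $\Gamma_v$ in $\mathbb Z/D$ is a submonoid of a finite group, hence a subgroup. It is generated by the $b_i$, and $\gcd(b_2,\dots,b_r)=1$ with $b_r=D$, so it is all of $\mathbb Z/D$. (This is where dividing by $e$ is used.) Let $q_0$ be the least element of $\Gamma_v$ in a given class, and write it as a sum of $n$ of the generators $b_2,\dots,b_r$. None of the summands is $D$, since otherwise $q_0-D\in\Gamma_v$. Moreover $n\le D-1$. Indeed, among any $D$ integers some nonempty subfamily has sum divisible by $D$: among the $D+1$ partial sums, starting with $0$, two agree modulo $D$. Deleting such a subfamily from the summands of $q_0$ would give a smaller element of $\Gamma_v$ in the same class. So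
\[
q_0\le(D-1)^2\qquad\text{and}\qquad(nD-q_0,\,q_0)\in B\ \text{ with }n\le D-1,
\]
the latter because $(nD-q_0,q_0)$ is the sum of the $n$ corresponding vectors $(D-b_i,b_i)$.

The same argument applies to $\Gamma_u$: its generators $D-b_1=D$ and $D-b_i$, $1<i<r$, have greatest common divisor $\gcd(D,b_2,\dots,b_{r-1})=1$. So the least element $p_0$ of $\Gamma_u$ in a given class satisfies $p_0\le(D-1)^2$, and $(p_0,n'D-p_0)\in B$ for some $n'\le D-1$.

(a) An integer $\ge(D-1)^2$ is at least the least element of its class, and $D\in\Gamma_u\cap\Gamma_v$. Finally $(D-1)^2\le C$.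

(b) Let $q_0$ and $p_0$ be the least elements of $\Gamma_v$ and $\Gamma_u$ in the classes of $q$ and $p$, with $n,n'$ as above. Suppose $p+q_0\ge D(D-1)$. Then $p\ge nD-q_0$ and $q\ge q_0$, and the differences $p-(nD-q_0)$ and $q-q_0$ are divisible by $D$, because $p\equiv-q\equiv-q_0\pmod D$. So $(p,q)$ is the sum of $(nD-q_0,q_0)$ and nonnegative multiples of $(D,0)$ and $(0,D)$, and lies in $B$. Exchanging the roles of the two coordinates, $(p,q)\in B$ if $p_0+q\ge D(D-1)$. If $(p,q)\notin B$, then both inequalities fail, so $p<D(D-1)$ and $q<D(D-1)$, and therefore $p+q<2D(D-1)=C$.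
\end{proof}

\section{The curves on the surface}\label{sec:curves}

We have $L_0=K[s^{\pm1},\tau^{\pm1}]=:T$, because $(p,q)=q\,(-1,1)+\frac{p+q}{D}\,(D,0)$ whenever $D\mid p+q$. The ring $T$ is factorial. This makes intersections easy, provided each curve is given by one equation in $T$.

\begin{lemma}\label{lem:primes}
Let $k\ge N$ and $f_k=s^{e_k}-\tau^{h_k}\in T$. Then $f_k$ is a prime element of $T$, and $I(\mathbf a+k)=\pi^{-1}(P_k)$ with $P_k=R\cap f_kT$. For $k\ne l$, both $\ge N$, the primes $f_k$ and $f_l$ are not associate.
\end{lemma}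

\begin{proof}
Since $a_i+k=(k+a_1)+eb_i$, the map $\varphi_k$, followed by $K[t]\subset K[t^{\pm1}]$, is the composite
\[
S\xrightarrow{\ \pi\ }R\subset T\xrightarrow{\ \psi_k\ }K[t^{\pm1}],\qquad\psi_k(s)=t^{k+a_1},\quad\psi_k(\tau)=t^e .
\]
So it suffices to show $\ker\psi_k=f_kT$; then $f_k$ is prime, because $f_k\ne0$ and $T/f_kT$ embeds in a domain. The map $\psi_k$ is induced by the group homomorphism $\mathbb Z^2\to\mathbb Z$, $(m,n)\mapsto m(k+a_1)+ne$, whose kernel is infinite cyclic, generated by $(e_k,-h_k)$. If $\sum c_\chi\chi\in\ker\psi_k$, where $\chi$ runs over the Laurent monomials in $s,\tau$, then for each power of $t$ the $c_\chi$ with $\psi_k(\chi)$ equal to that power sum to zero. Fixing one such $\chi_1$, we can write their contribution as $\sum c_\chi\chi_1(\chi/\chi_1-1)$, and each $\chi/\chi_1$ is a power $\chi_0^n$ of $\chi_0=s^{e_k}\tau^{-h_k}$. Since $\chi_0-1$ lies in $\ker\psi_k$ and divides $\chi_0^n-1$ for all $n\in\mathbb Z$, the kernel is $(\chi_0-1)T=f_kT$.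

The ideal $f_kT=\ker\psi_k$ determines the set of monomials $\chi$ with $\chi-1\in f_kT$, which is the group generated by $s^{e_k}\tau^{-h_k}$. Hence it determines $h_k/e_k=(k+a_1)/e$, and so it determines $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
If $\mathcal A$ is infinite, an element of $\bigcap_{k\in\mathcal A}P_k$ is divisible in the factorial ring $T$ by infinitely many pairwise non-associate primes, so it is $0$. Thus $I_{\mathcal A}=\pi^{-1}(0)=J$.
\end{proof}

Now let $\mathcal A$ be finite. Since $T$ is factorial, $\bigcap_{k\in\mathcal A}P_k=R\cap\bigl(\prod_{k\in\mathcal A}f_k\bigr)T$. We clear denominators, so that the equation has no factor $u$ or $v$: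
\begin{equation}\label{eq:Gk}
f_k=u^{-h_k}G_k,\qquad G_k=u^{De_k+h_k}-v^{h_k}\in L_{h_k}.
\end{equation}
The price is a shift in degree. With $F=\prod_{k\in\mathcal A}G_k$ and $c=c(\mathcal A)$ we have $F\in L_c$ and, because $u^{-\sum h_k}L_0=L_{-c}$,
\begin{equation}\label{eq:P}
I_{\mathcal A}=\pi^{-1}(P),\qquad P=R\cap F L_{-c}.
\end{equation}
The following properties of $F$ are all that is needed from here on.

\begin{definition}
Let $c\in\mathbb Z/D$. A polynomial $F\in K[u,v]\cap L_c$ is \emph{spread of class $c$} if
\begin{enumerate}
\item[(S1)] every monomial $u^\alpha v^\beta$ occurring in $F$ has $\alpha,\beta\in\{0\}\cup[C+D,\infty)$ and $(\alpha,\beta)\ne(0,0)$;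
\item[(S2)] $F$ is divisible neither by $u$ nor by $v$; in particular $F\ne0$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:spread}
For $k\ge N$ the polynomial $G_k$ is spread of class $h_k$. If $F$ and $F'$ are spread of classes $c$ and $c'$, then $FF'$ is spread of class $c+c'$.
\end{lemma}

\begin{proof}
Since $k\ge N$, we have $k+a_1\ge(2D-1)d=eD(2D-1)=e(C+D)$, hence $h_k\ge(k+a_1)/e\ge C+D$. So the two monomials of $G_k$ satisfy (S1), and (S2) is clear. For the second claim, every monomial of $FF'$ is a product of a monomial of $F$ and one of $F'$. The set $\{0\}\cup[C+D,\infty)$ is closed under addition, and a sum of two nonzero vectors of $\mathbb N^2$ is nonzero; this is (S1). As $u$ and $v$ are primes of $K[u,v]$, (S2) is inherited.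
\end{proof}

This is the only place where the bound $\min\mathcal A\ge N$ enters, apart from $k+a_1>0$.

\section{Multiplication by a spread polynomial}\label{sec:mult}

\begin{proposition}\label{prop:key}
Let $F$ be spread of class $c$, and let $P=R\cap FL_{-c}$ and $I=\pi^{-1}(P)$.
\begin{enumerate}
\item[(a)] Let $w=u^\alpha v^\beta$ be a monomial occurring in $F$. If $\alpha>0$, then $u^{-D}w\,M_{-c}\subset R$; if $\alpha=0$, then $v^{-D}w\,M_{-c}\subset R$.
\item[(b)] $P=F\,M_{-c}$. In particular $I/J\cong M_{-c}$ as $S$-modules.
\item[(c)] The inclusion $\iota:P\hookrightarrow R$ induces the zero map $\operatorname{Tor}^S_i(P,K)\to\operatorname{Tor}^S_i(R,K)$ for all $i$.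
\item[(d)] $\beta_i(I)=\beta_i(J)+\beta_i(M_{-c})$ for all $i$.
\end{enumerate}
\end{proposition}

Part (a) is the general form of the divisibility by a variable seen in Section~\ref{sec:example}. The threshold in (S1) is $C+D$ rather than $C$ so that one factor $u^D=\pi(x_1)$ or $v^D=\pi(x_r)$ can be taken out and the exponents stay large enough for Lemma~\ref{lem:semigroup}.

\begin{proof}
(a) Let $u^pv^q\in M_{-c}$. Suppose first that $\alpha>0$, so $\alpha\ge C+D$, and consider $(p+\alpha-D,\,q+\beta)$. The first entry is $\ge C$, so it lies in $\Gamma_u$ by Lemma~\ref{lem:semigroup}(a). The second entry lies in $\Gamma_v$: if $\beta=0$ it equals $q\in\Gamma_v$, and otherwise it is $\ge C$. The sum of the entries is $\equiv-c+c=0\pmod D$ and is $\ge C$. By Lemma~\ref{lem:semigroup}(b) the pair lies in $B$. If $\alpha=0$, then $\beta\ge C+D$ by (S1). In the pair $(p,\,q+\beta-D)$ the first entry is in $\Gamma_u$, the second is $\ge C$ and hence in $\Gamma_v$, and the sum is $\ge C$ and divisible by $D$; again the pair lies in $B$.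

(b) Multiplying (a) by $u^D$ or $v^D$, which lie in $R$, we get $wM_{-c}\subset R$ for every monomial $w$ of $F$. Hence $FM_{-c}\subset R\cap FL_{-c}=P$.

Conversely, let $0\ne g\in L_{-c}$ with $Fg\in R$. We must show that every monomial of $g$ has $u$-exponent in $\Gamma_u$ and $v$-exponent in $\Gamma_v$. The idea is that a spread $F$ cannot hide the part of $g$ with low exponents. Write $g=\sum_pg_p(v)\,u^p$ with $g_p\in K[v^{\pm1}]$, and let $p_{\min}$ be the least $p$ with $g_p\ne0$. By (S1) and (S2),
\[
F=F_0(v)+(\text{terms with $u$-exponent}\ge C+D),\qquad F_0\ne0 .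
\]
So for $p<p_{\min}+C+D$ the coefficient of $u^p$ in $Fg$ is $F_0g_p$, which is nonzero if $g_p\ne0$. The monomials of $R$ have $u$-exponents in $\Gamma_u$; thus $p\in\Gamma_u$ whenever $g_p\ne0$ and $p<p_{\min}+C+D$. Taking $p=p_{\min}$ we get $p_{\min}\in\Gamma_u$, in particular $p_{\min}\ge0$. So every $p<C+D$ with $g_p\ne0$ lies in $\Gamma_u$, and every $p\ge C$ lies in $\Gamma_u$ by Lemma~\ref{lem:semigroup}(a). Hence all $u$-exponents of $g$ lie in $\Gamma_u$. Since (S1) and (S2) are symmetric in $u$ and $v$, the same argument applied to the expansion $F=F_1(u)+(\text{terms with $v$-exponent}\ge C+D)$, $F_1\ne0$, shows that all $v$-exponents of $g$ lie in $\Gamma_v$. So $g\in M_{-c}$.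

Multiplication by $F$ is injective and $S$-linear, so $M_{-c}\cong P$. As $\pi$ maps $I$ onto $P$ with kernel $J$, also $I/J\cong P$.

(c) Identify $P$ with $M_{-c}$ by (b). Then $\iota$ becomes multiplication by $F$ from $M_{-c}$ to $R$, a finite $K$-linear combination of the $S$-linear maps $w:M_{-c}\to R$ given by multiplication by the monomials $w$ of $F$. By (a) each of these factors as
\[
M_{-c}\xrightarrow{\ u^{-D}w\ }R\xrightarrow{\ x_1\ }R\qquad\text{or}\qquad M_{-c}\xrightarrow{\ v^{-D}w\ }R\xrightarrow{\ x_r\ }R .
\]
Multiplication by $x_1$ on $R$ induces multiplication by $x_1$ on $\operatorname{Tor}^S_i(R,K)$, which is $0$ because $x_1K=0$; likewise for $x_r$. Since $\operatorname{Tor}$ is additive on maps, $\iota$ induces $0$.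

(d) Consider the exact sequences
\[
0\to J\to I\to P\to0\qquad\text{and}\qquad0\to J\to S\to R\to0 .
\]
The first maps to the second by the identity on $J$ and the inclusions $I\subset S$ and $\iota$. By naturality of the long exact sequence, the connecting map $\operatorname{Tor}_{i+1}^S(P,K)\to\operatorname{Tor}_i^S(J,K)$ of the first is $\operatorname{Tor}_{i+1}^S(\iota,K)$ followed by the connecting map of the second, so it is zero by (c). Hence for every $i\ge0$
\[
0\to\operatorname{Tor}_i^S(J,K)\to\operatorname{Tor}_i^S(I,K)\to\operatorname{Tor}_i^S(P,K)\to0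
\]
is exact. All dimensions are finite, because $J$ and $I$ are ideals of $S$ and $P$ is an ideal of the Noetherian ring $R$. With $P\cong M_{-c}$ the claim follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
By Lemma~\ref{lem:spread} the polynomial $F=\prod_{k\in\mathcal A}G_k$ is spread of class $c(\mathcal A)$. By \eqref{eq:P}, Proposition~\ref{prop:key}(b) and (d) with $I=I_{\mathcal A}$ are the two assertions.
\end{proof}

\section{Consequences and sharpness}\label{sec:conseq}

Throughout this section $\mathcal A$ is nonempty with $\min\mathcal A\ge N$. We begin with the correction term $M_j$.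

\begin{proposition}\label{prop:Mj}
Each $M_j$ is free of rank $D$ over $K[x_1,x_r]$. Consequently, for all $i$,
\[
\beta_i(M_j)=\beta_i^{K[x_2,\dots,x_{r-1}]}\bigl(M_j/(x_1,x_r)M_j\bigr),
\]
where $M_j/(x_1,x_r)M_j$ has length $D$ and the superscript means that $\operatorname{Tor}$ is taken over $K[x_2,\dots,x_{r-1}]$. In particular $\beta_i(M_j)=0$ for $i>r-2$ and $1\le\beta_0(M_j)\le D$, so for finite $\mathcal A$
\[
\beta_0(J)+1\le\beta_0(I_{\mathcal A})\le\beta_0(J)+D .
\]
\end{proposition}

\begin{proof}
As $D\in\Gamma_u$, the elements of $\Gamma_u$ in a class modulo $D$ are $p_0+D\mathbb N$ with $p_0$ the least one; the same holds for $\Gamma_v$. So the exponent set of $M_j$ is the disjoint union of the $D$ sets $(p_0,q_0)+\mathbb N(D,0)+\mathbb N(0,D)$, where $p_0$ and $q_0$ run over the least elements of classes with $p_0+q_0\equiv j$. Since $x_1$ and $x_r$ act as $u^D$ and $v^D$, this is the claimed freeness. Hence $x_1,x_r$ is an $M_j$-regular sequence, and $M_j/(x_1,x_r)M_j$ has $K$-dimension $D$. This is also its length, because the variables act nilpotently on it: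 they raise the total degree in $u,v$. If a variable $x$ is a nonzerodivisor on $M$, then $\operatorname{Tor}^S_i(M,K)\cong\operatorname{Tor}^{S/xS}_i(M/xM,K)$; applying this twice gives the formula for $\beta_i(M_j)$. The vanishing for $i>r-2$ is Hilbert's syzygy theorem, and $\beta_0(M_j)\le D$ because $M_j/\mathfrak mM_j$ is a quotient of $M_j/(x_1,x_r)M_j$. Finally, $M_j$ is nonzero and nonnegatively graded by total degree in $u,v$, and each $x_i$ has degree $D>0$. A nonzero element of least degree is not in $\mathfrak mM_j$, so $\beta_0(M_j)\ge1$. The last display follows from Theorem~\ref{thm:main}(2).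
\end{proof}

\begin{corollary}\label{cor:class}
\begin{enumerate}
\item[(i)] For finite $\mathcal A$ the Betti sequence of $I_{\mathcal A}$ depends only on $c(\mathcal A)\in\mathbb Z/D$, and for infinite $\mathcal A$ it is that of $J$. So at most $D+1$ Betti sequences occur, and a finite and an infinite $\mathcal A$ never share one. If $e=1$, the class $c(\mathcal A)$ is that of $|\mathcal A|a_1+\sum_{k\in\mathcal A}k$ modulo $a_r-a_1$.
\item[(ii)] For finite $\mathcal A$, each $k\in\mathcal A$ may be shifted by its own multiple of $d$ without changing any $\beta_i(I_{\mathcal A})$, as long as the results remain distinct and $\ge N$.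
\item[(iii)] For every finite $\mathcal A$ there is a single $m\ge N$ with $\beta_i(I_{\mathcal A})=\beta_i(I(\mathbf a+m))$ for all $i$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) follows from Theorem~\ref{thm:main} and from $\beta_0(M_j)\ge1$; if $e=1$, then $h_k=k+a_1$. For (ii), the proof of Corollary~\ref{cor:conj} shows that $h_k$ modulo $D$ depends only on $k$ modulo $d$. For (iii), choose an integer $h$ in the class $c(\mathcal A)$ with $eh\ge N+a_1$ and put $m=eh-a_1$. Then $g_m=\gcd(eh,e)=e$ and $h_m=h$, so $c(\{m\})=c(\mathcal A)$.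
\end{proof}

\begin{corollary}[Multiplicities]
Let $\mathcal A$ be finite, let $n_k\ge1$ be integers for $k\in\mathcal A$, and put $I=\pi^{-1}\bigl(R\cap\prod_{k\in\mathcal A}f_k^{n_k}T\bigr)$. Then $\beta_i(I)=\beta_i(J)+\beta_i(M_{-c})$ for all $i$, where $c$ is the class of $\sum_{k\in\mathcal A}n_kh_k$. In particular these Betti numbers do not change when all $k$ are replaced by $k+d$ with the same multiplicities.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:spread}, $F=\prod_{k\in\mathcal A}G_k^{n_k}$ is spread of class $c$, and by \eqref{eq:Gk} $\prod_{k\in\mathcal A}f_k^{n_k}T=u^{-\sum n_kh_k}FL_0=FL_{-c}$. Apply Proposition~\ref{prop:key}(d). The last statement follows from $h_{k+d}\equiv h_k\pmod D$.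
\end{proof}

\begin{remark}
The ideal $R\cap f_k^nT$ is the $n$-th symbolic power of the prime $P_k$ of $R$. Indeed, $T$ is the localization of $R$ at its monomials: in the coordinates $s,\tau$ the generators of $B$ are $(1,b_i)$, and they generate $\mathbb Z^2$ because $b_1=0$ and $\gcd(b_2,\dots,b_r)=1$. No monomial lies in $P_k$, since $\psi_k$ maps monomials to powers of $t$. So $P_kT=f_kT$, and the localization of $R$ at $P_k$ equals that of $T$ at $f_kT$. As $f_k$ is a prime element, $f_k^nT$ is primary, hence it is the contraction to $T$ of the $n$-th power of the maximal ideal of this local ring; contracting further to $R$ gives the claim.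
\end{remark}

\begin{example}[Sharpness]\label{ex:sharp}
Let $\mathbf a=(0,1,\dots,d)$ with $d\ge1$. Then $e=1$, $D=d$ and $\Gamma_u=\Gamma_v=\mathbb N$, so for $0\le j<d$ the module $M_j$ is spanned by all monomials of $K[u,v]$ of degree $\equiv j$ modulo $d$. The variables $x_i$ act as all the monomials of degree $d$, so the $j+1$ monomials of degree $j$ generate $M_j$, minimally by degree reasons. Thus $\beta_0(M_j)=j+1$, and for finite $\mathcal A$
\[
\beta_0(I_{\mathcal A})=\beta_0(J)+1+j,\qquad j\equiv-\sum_{k\in\mathcal A}k\pmod d,\quad0\le j<d .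
\]
All $d$ classes give different Betti numbers. So, in general, the period $a_r-a_1$ cannot be replaced by a smaller one (already for $|\mathcal A|=1$), and the invariant $c(\mathcal A)$ cannot be coarsened. Both bounds of Proposition~\ref{prop:Mj} and the count $D+1$ of Corollary~\ref{cor:class}(i) are attained.
\end{example}

\begin{example}
Let $\mathbf a=(0,1,3,4)$, as at the end of Section~\ref{sec:example}. Two elements of $\{0,1,3,4\}$ have as sums all integers from $0$ to $8$, and adding further elements $0$ or $4$ shows that $n\ge2$ elements have as sums all integers from $0$ to $4n$. So $B$ contains every $(p,q)\in\mathbb N^2$ with $4\mid p+q$ and $p+q\ge8$, and $M_0=R\oplus K\,u^2v^2$ as vector spaces. Hence $1$ and $u^2v^2$ generate $M_0$. The degree-four part of $\mathfrak mM_0$ is spanned by $u^4,u^3v,uv^3,v^4$, so $u^2v^2\notin\mathfrak mM_0$ and $\beta_0(M_0)=2$. It follows that $\beta_0(I_{\mathcal A})=\beta_0(J)+2$ whenever $\mathcal A$ is finite, $\min\mathcal A\ge N=28$ and $\sum_{k\in\mathcal A}k$ is divisible by $4$. So even for $c(\mathcal A)=0$ the module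 $M_0$ cannot be replaced by $R$, for which $\beta_0(R)=1$.
\end{example}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Intersections Of Complete Intersection Ideals},
\texttt{http://old.unibuc.ro/\allowbreak\textasciitilde dstamate/\allowbreak grantPD-2012-3-0656/\allowbreak intersections-19jan2016.pdf}.
\end{thebibliography}
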